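\title{Uniqueness subgroups and the $p$-length of finite $p$-solvable groups}

\begin{abstract}
For a finite $p$-solvable group $G$, let $\lambda_p(G)$ be its $p$-length and let $p^{a_p(G)}$ be the least order of a $p$-subgroup that lies in exactly one Sylow $p$-subgroup of $G$. It has been conjectured that $\lambda_p(G)\le a_p(G)+1$. We show that this is false for $p=3$: the solvable group $C_3\wr(\mathbb F_4^3\rtimes GU_3(2))$ has $a_3=1$ and $\lambda_3=3$, and for every $k\ge1$ there is a solvable group with $a_3=k$ and $\lambda_3=k+2$. We also treat the case $a_p(G)=1$ in general: there $\lambda_p(G)\le2$ for $p\ne3$ and $\lambda_3(G)\le3$, both bounds are attained, and $\lambda_3(G)=3$ forces a section $SL_2(3)$.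
\end{abstract}

\section{Introduction}

All groups in this paper are finite, and $p$ is a prime. A \emph{$p'$-group} is a group of order prime to $p$; $O_p(G)$ and $O_{p'}(G)$ are the largest normal $p$-subgroup and the largest normal $p'$-subgroup of $G$. The group $G$ is \emph{$p$-solvable} if it has a series $1=G_0\le G_1\le\dots\le G_m=G$ of normal subgroups in which every factor $G_i/G_{i-1}$ is a $p$-group or a $p'$-group. Its \emph{$p$-length} $\lambda_p(G)$ is the least number of $p$-factors in such a series. Equivalently, $\lambda_p(G)$ is the number of nontrivial $p$-factors in the \emph{upper $p$-series}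
\[
1=P_0\le N_0<P_1<N_1<\cdots,\qquad N_i/P_i=O_{p'}(G/P_i),\quad P_{i+1}/N_i=O_p(G/N_i).
\]
The $p$-length counts the layers into which the normal structure of $G$ cuts a Sylow $p$-subgroup.

A $p$-subgroup of $G$ is \emph{$p$-unique} in $G$ (a \emph{$p$-uniqueness subgroup}) if it is contained in exactly one Sylow $p$-subgroup of $G$. A Sylow $p$-subgroup is itself $p$-unique, so there is a least integer $a_p(G)\ge0$ such that $G$ has a $p$-unique subgroup of order $p^{a_p(G)}$. This number measures how much of a Sylow $p$-subgroup has to be given in order to single it out among its conjugates.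

One expects the two invariants to be linked. If $a_p(G)=0$, the Sylow $p$-subgroup is normal and $\lambda_p(G)\le1$. For $G=\operatorname{Sym}(4)$ and $p=2$, each of the three dihedral Sylow $2$-subgroups contains two of the six transpositions, so a transposition lies in exactly one of them and $a_2(G)=1$, while the upper $2$-series $1<C_2^2<A_4<\operatorname{Sym}(4)$ gives $\lambda_2(G)=2$. Berger's conjecture, which goes back to Thompson, asks for a linear function $f_p$ such that $\lambda_p(G)\le f_p(k)$ whenever the $p$-solvable group $G$ has a $p$-unique subgroup of order $p^k$. Conjecture~3 of \cite{JMCA} states that every $p$-solvable group $G$ satisfies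
\begin{equation}\label{eq:conj}
\lambda_p(G)\le a_p(G)+1,
\end{equation}
which amounts to the choice $f_p(k)=k+1$. The guess is natural. A normal $p$-subgroup lies in every Sylow $p$-subgroup, so the bottom $p$-layer adds to the length and costs nothing. Every other $p$-layer acts on a $p'$-layer below it, and one expects each of them to demand its own factor $p$ in the order of a uniqueness subgroup. We show that for $p=3$ a second layer can come for free.

\begin{theorem}\label{thm:A}
The solvable group $G=C_3\wr\bigl(\mathbb F_4^3\rtimes GU_3(2)\bigr)$, a regular wreath product, has $a_3(G)=1$ and $\lambda_3(G)=3$. In particular, \eqref{eq:conj} is false.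
\end{theorem}

For $a_p=1$ the prime $3$ is the only exception, and the excess is at most one.

\begin{theorem}\label{thm:B}
Let $G$ be $p$-solvable with $a_p(G)=1$. If $p\ne3$, then $\lambda_p(G)\le2$. If $p=3$, then $\lambda_3(G)\le3$; if moreover $\lambda_3(G)=3$, then $G$ has a section isomorphic to $SL_2(3)$, so that its Sylow $2$-subgroups are nonabelian.
\end{theorem}

Here a \emph{section} is a quotient of a subgroup.

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(i)] For every prime $p$ and every $k\ge0$ there is a solvable group with $a_p=k$ and $\lambda_p=k+1$.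
\item[(ii)] For every $k\ge1$ there is a solvable group with $a_3=k$ and $\lambda_3=k+2$.
\end{enumerate}
\end{theorem}

Part (i) shows that no bound below \eqref{eq:conj} can hold, part (ii) that for $p=3$ the inequality fails at every value $k\ge1$ of $a_3$, and the case $k=1$ that both bounds in Theorem~\ref{thm:B} are attained. We make no claim about \eqref{eq:conj} for $p\ne3$ and $a_p\ge2$.

Theorems~\ref{thm:A} and~\ref{thm:B} come from one mechanism. Factor out $O_p(G)$, and suppose that a subgroup $\langle x\rangle$ of order $p$ is $p$-unique although at least two $p$-layers remain. Then $x$ lies outside the lower $p$-layer $R$ and acts nontrivially on it, but has no fixed points on the part of the $p'$-layer below on which $R$ acts. If $R$ is abelian these demands contradict each other. If $R$ is nonabelian, an eigenvalue count forces $x$ to act on certain symplectic $\mathbb F_p$-spaces attached to $R$ with $x-1$ of rank $d$, where $p^d\le(p-1)^2$. This excludes $p=2$, and for odd $p$ it makes $x$ a transvection. Transvections then generate $SL_2(p)$, which is not $p$-solvable for $p\ge5$. For $p=3$ the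 configuration exists, inside $GU_3(2)$.

\section{Tools}\label{sec:tools}

We write $g^h=h^{-1}gh$ and $[g,h]=g^{-1}h^{-1}gh$. Subgroups, quotients and hence sections of $p$-solvable groups are $p$-solvable. Two normal subgroups of coprime orders commute, since their commutator lies in their intersection. The subgroup $O_{p'p}(G)$ is the term $P_1$ of the upper $p$-series; the quotient $G/O_{p'p}(G)$ has no nontrivial normal $p$-subgroup.

\subsection*{Length}
Let $G$ be $p$-solvable and $N\trianglelefteq G$. Projecting a series to $G/N$, or pulling one back, gives (L1); comparing upper $p$-series gives (L2).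
\begin{enumerate}
\item[(L1)] $\lambda_p(G/N)\le\lambda_p(G)$, with equality if $N$ is a $p'$-group. If $N$ is a $p$-group, then $\lambda_p(G)\le\lambda_p(G/N)+1$.
\item[(L2)] If $G\ne1$ and $O_{p'}(G)=1$, then $\lambda_p(G)=\lambda_p(G/O_p(G))+1$.
\end{enumerate}

\subsection*{Centralizers}
The following is Lemma 1.2.3 of Hall and Higman; see \cite[Theorem 6.3.2]{Gor}, with $\pi=\{p\}$ or $\pi=p'$.
\begin{enumerate}
\item[(HH)] Let $G$ be $p$-solvable. If $O_{p'}(G)=1$, then $C_G(O_p(G))\le O_p(G)$. If $O_p(G)=1$, then $C_G(O_{p'}(G))\le O_{p'}(G)$.
\end{enumerate}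

\subsection*{Coprime action}
Let a solvable group $A$ act on a group $K$ with $|A|$ and $|K|$ coprime.
\begin{enumerate}
\item[(C1)] For each prime $r$ there is an $A$-invariant Sylow $r$-subgroup of $K$, and any two are conjugate under $C_K(A)$ \cite[Theorem 6.2.2]{Gor}.
\item[(C2)] If $N\trianglelefteq K$ is $A$-invariant, then $C_{K/N}(A)=C_K(A)N/N$. Hence, if $A$ acts trivially on $N$ and on $K/N$, it acts trivially on $K$.
\item[(C3)] If $K$ is abelian, then $K=C_K(A)\times[K,A]$.
\item[(C4)] If $K$ is an $r$-group, the quotient by the Frattini subgroup $\Phi(K)$ is an $\mathbb F_r$-space, and if $A$ acts trivially on $K/\Phi(K)$, it acts trivially on $K$. Indeed $K=C_K(A)\Phi(K)$ by (C2), and $\Phi(K)$ consists of nongenerators.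
\end{enumerate}

\subsection*{Uniqueness, layer by layer}
The next lemma tests uniqueness along a normal series: a $p$-layer imposes no condition, and a $p'$-layer imposes a condition on fixed points.

\begin{lemma}\label{lem:layers}
Let $P\le S$, where $S$ is a Sylow $p$-subgroup of $G$, and let $N\trianglelefteq G$.
\begin{enumerate}
\item[(1)] If $P$ is $p$-unique in $G$, then $PN/N$ is $p$-unique in $G/N$. Hence $a_p(G/N)\le a_p(G)$.
\item[(2)] If $N$ is a $p$-group, then $P$ is $p$-unique in $G$ if and only if $PN/N$ is $p$-unique in $G/N$.
\item[(3)] If $N$ is a $p'$-group, then $P$ is $p$-unique in $G$ if and only if $PN/N$ is $p$-unique in $G/N$ and $C_N(P)=C_N(S)$.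
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The Sylow $p$-subgroups of $G/N$ are the groups $S_1N/N$ with $S_1$ a Sylow $p$-subgroup of $G$. If $PN/N\le S_1N/N$, then $P\le S_1N$, and Sylow's theorem in $S_1N$ gives $P\le S_1^n$ with $n\in N$. By uniqueness $S_1^n=S$, so $S_1N=SN$.

(2) Every Sylow $p$-subgroup of $G$ contains $N$, so those containing $P$ correspond bijectively to those of $G/N$ containing $PN/N$.

(3) Suppose $P$ is $p$-unique. The first condition is (1). If $c\in C_N(P)$, then $P=P^c\le S^c$, so $S^c=S$ and $[S,c]\le S\cap N=1$. Thus $C_N(P)\le C_N(S)$, and the reverse inclusion holds because $P\le S$. Conversely, assume both conditions and let $S_1$ be a Sylow $p$-subgroup containing $P$. Then $S_1N=SN$, so $S_1=S^k$ with $k\in N$. For $y\in P$ we have $kyk^{-1}\in S$, hence $kyk^{-1}y^{-1}\in S\cap N=1$. So $k\in C_N(P)=C_N(S)$ and $S_1=S$.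
\end{proof}

\begin{corollary}\label{cor:trivial}
Let $P$ be $p$-unique in $G$, and let $N\trianglelefteq G$ with $P\le N$ and $O_p(G/N)=1$. Then $G/N$ is a $p'$-group.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:layers}(1) the trivial subgroup is $p$-unique in $G/N$. So $G/N$ has only one Sylow $p$-subgroup, which is normal and therefore trivial.
\end{proof}

\section{Two wreath products}\label{sec:wreath}

The regular wreath product $F\wr H$ is the semidirect product $B\rtimes H$, where the \emph{base group} $B$ is the direct product of copies of $F$ indexed by the elements of $H$, and $H$ permutes the coordinates by its regular action. It is solvable if $F$ and $H$ are. The \emph{coordinate subgroups} of $B$ are normal in $B$, so an element outside $B$ permutes them as its image in $H$ does, fixing none. The first construction below adds the free bottom $p$-layer; the second adds a $p$-layer together with a $p'$-layer under it, at the price of exactly one factor $p$.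

\begin{lemma}\label{lem:Cp}
Let $H$ be $p$-solvable with $O_p(H)=1$, and let $G=C_p\wr H$. Then $a_p(G)=a_p(H)$ and $\lambda_p(G)=\lambda_p(H)+1$.
\end{lemma}

\begin{proof}
The base group $B$ is a normal $p$-subgroup with $G/B\cong H$. Lemma~\ref{lem:layers}(1) gives $a_p(G)\ge a_p(H)$, and by Lemma~\ref{lem:layers}(2) a $p$-unique subgroup of the complement $H$ is $p$-unique in $G$. So $a_p(G)=a_p(H)$. Since $B$ is abelian and elements outside $B$ move its coordinate subgroups, $C_G(B)=B$. The group $O_{p'}(G)$ commutes with $B$, so it lies in $B$ and is trivial. Also $O_p(G)/B\le O_p(G/B)=1$, so $O_p(G)=B$, and (L2) gives the length.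
\end{proof}

The hypothesis $O_p(H)=1$ keeps $B$ from merging with the next layer: if $H$ is a nontrivial $p$-group, so is $G$, and both have length $1$. To iterate we need a construction that restores the hypothesis. Fix a prime $q\equiv1\pmod p$, and let $F=C_q\rtimes\langle z\rangle$ be the nonabelian group of order $pq$. Then $z$ centralizes no nontrivial element of $C_q$, and $C_F(C_q)=C_q$.

\begin{lemma}\label{lem:F}
Let $H$ be $p$-solvable with $O_p(H)=1$, and let $G=F\wr H$. Then $O_p(G)=1$, $\lambda_p(G)=\lambda_p(H)+1$ and $a_p(G)=a_p(H)+1$.
\end{lemma}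

\begin{proof}
Let $B$ be the base group, $U\trianglelefteq G$ the product of the subgroups $C_q$ over all coordinates, and $B_p$ the product of the subgroups $\langle z\rangle$, a Sylow $p$-subgroup of $B$ normalized by $H$. An element centralizing $U$ fixes every coordinate, so it lies in $B$, and $C_B(U)=U$. Hence $O_p(G)\le C_G(U)=U$ and $O_p(G)=1$. Since $G/U\cong C_p\wr H$, (L1) and Lemma~\ref{lem:Cp} give $\lambda_p(G)=\lambda_p(H)+1$.

\emph{Upper bound for $a_p(G)$.} Let $P$ be $p$-unique in $H$ of order $p^{a_p(H)}$, inside the Sylow $p$-subgroup $S_H$. The diagonal element $\mathbf z=(z,\dots,z)\in B_p$ commutes with $H$, so $P_0=\langle\mathbf z\rangle\times P$ has order $p^{a_p(H)+1}$; it lies in the Sylow $p$-subgroup $S_0=B_pS_H$ of $G$. Its image in $G/B\cong H$ is $P$, so its image in $G/U$ is $p$-unique by Lemma~\ref{lem:layers}(2), applied to the $p$-group $B/U$. Moreover $C_U(S_0)\le C_U(P_0)\le C_U(\mathbf z)=1$. By Lemma~\ref{lem:layers}(3), $P_0$ is $p$-unique in $G$.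

\emph{Lower bound.} Let $P_0$ be $p$-unique in $G$, inside the Sylow $p$-subgroup $S$. Its image in $H$ is $p$-unique and so has order at least $p^{a_p(H)}$; it suffices to show $P_0\cap B\ne1$. The group $S\cap B$ is a Sylow $p$-subgroup of $B$, hence conjugate in $B$ to $B_p$, so $C_U(S)=1$, and $C_U(P_0)=1$ by Lemma~\ref{lem:layers}(3). Suppose $P_0\cap B=1$ and take $u\ne1$ in one coordinate subgroup of the abelian group $U$. The conjugates $u^y$, $y\in P_0$, lie in distinct coordinate subgroups, so $\prod_{y\in P_0}u^y$ is a nontrivial element of $C_U(P_0)$, a contradiction.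
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(i)]
Put $H_0=1$ and $H_k=F\wr H_{k-1}$. By Lemma~\ref{lem:F} and induction, $O_p(H_k)=1$ and $a_p(H_k)=\lambda_p(H_k)=k$. By Lemma~\ref{lem:Cp}, the solvable group $C_p\wr H_k$ has $a_p=k$ and $\lambda_p=k+1$.
\end{proof}

\section{The counterexample}\label{sec:example}

By Lemma~\ref{lem:Cp}, inequality \eqref{eq:conj} fails as soon as some $p$-solvable group $G_1$ has $O_p(G_1)=1$, $a_p(G_1)=1$ and $\lambda_p(G_1)=2$. The simplest shape to try is $G_1=V\rtimes H$, where $V$ is a faithful module in characteristic other than $p$ and $\lambda_p(H)=2$. If $R=O_p(H)$ fixes no nonzero vector of $V$, Lemma~\ref{lem:layers}(3) asks for an element $x$ of order $p$ such that $\langle x\rangle$ is $p$-unique in $H$ and $x$ fixes no nonzero vector. A first attempt shows the obstruction.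

\begin{example}\label{ex:S4}
Let $p=2$, $V_0=\mathbb F_3^3$, and let $H_0$ be the group of monomial matrices whose nonzero entries have product $1$. Then $H_0=R_0\rtimes\operatorname{Sym}(3)$, where $R_0$ is the four-group of diagonal matrices of determinant $1$ and the permutation matrices permute its three involutions faithfully; so $H_0\cong\operatorname{Sym}(4)$. Let $\Gamma=V_0\rtimes H_0$. Then $\lambda_2(\Gamma)=2$ by (L1), and $O_2(\Gamma)\le C_\Gamma(V_0)=V_0$ is trivial. We claim that $a_2(\Gamma)=2$.

Fix a Sylow $2$-subgroup $S$ of $H_0$. It contains $R_0$, so $C_{V_0}(S)=0$. The trivial subgroup, and every subgroup of $R_0$, has trivial image in $\operatorname{Sym}(3)$ and is not $2$-unique by Corollary~\ref{cor:trivial}. An involution $x\in S\setminus R_0$ interchanges two of the lines $\langle e_1\rangle,\langle e_2\rangle,\langle e_3\rangle$, which are the common eigenspaces of $R_0$. If $x$ moves $\langle e_i\rangle$, then $e_i+xe_i$ is a nonzero fixed vector, and $\langle x\rangle$ is not $2$-unique by Lemma~\ref{lem:layers}(3). Since every involution of $\Gamma$ is conjugate into $S$, we get $a_2(\Gamma)\ge2$.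 On the other hand, let $y\colon e_1\mapsto e_2\mapsto-e_1$, $e_3\mapsto-e_3$, an element of order $4$ in $H_0$. It sends $(\alpha,\beta,\gamma)$ to $(-\beta,\alpha,-\gamma)$, so it fixes only $0$, and its image in $\operatorname{Sym}(3)$ generates a Sylow $2$-subgroup. By Lemma~\ref{lem:layers}(2),(3), $\langle y\rangle$ is $2$-unique.
\end{example}

The obstruction is that $R_0$ is abelian: an element of order $p$ that acts nontrivially on $R_0$ permutes its eigenspaces, and an orbit sum is a fixed vector. So we look for a nonabelian $R$ whose center acts by scalars. The group of order $27$ generated by $\operatorname{diag}(1,\omega,\omega^2)$ and a cyclic permutation matrix, over $\mathbb F_4$, is such a group, and it is normal in the unitary group.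

\subsection*{Frames}
Let $\mathbb F_4^\times=\langle\omega\rangle$, so $\omega^3=1$ and $1+\omega+\omega^2=0$. Put $\bar\alpha=\alpha^2$; for $\alpha\ne0$ this is $\alpha^{-1}$. Let $V=\mathbb F_4^3$ with the Hermitian form $h(u,v)=\sum u_i\bar v_i$, and let $H=GU_3(2)$ be the group of linear isometries of $h$. A \emph{point} is a one-dimensional subspace $\langle v\rangle$; it is \emph{nonisotropic} if $h(v,v)\ne0$. A \emph{frame} is a set of three pairwise orthogonal nonisotropic points.

Since $h(v,v)$ is the number of nonzero coordinates of $v$ modulo $2$, the nonisotropic points are the three points of $\mathcal F=\{\langle e_1\rangle,\langle e_2\rangle,\langle e_3\rangle\}$ and the nine points $\langle v\rangle$ with all $v_i\ne0$. For the latter, $c=v_1v_2v_3$ depends only on the point, because cubes of nonzero scalars are $1$. Let $\mathcal F_c$ be the set of the three points $\langle(1,\alpha,c/\alpha)\rangle$ with invariant $c$.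

\begin{lemma}\label{lem:frames}
The frames are $\mathcal F,\mathcal F_1,\mathcal F_\omega,\mathcal F_{\omega^2}$. We have $|H|=648$. The kernel $L$ of the action of $H$ on the four frames is the group of monomial matrices whose nonzero entries have product $1$; it has order $54$, and $H/L\cong A_4$.
\end{lemma}

\begin{proof}
No $e_i$ is orthogonal to a vector with all coordinates nonzero. For $v=(1,\alpha,\beta)$ and $v'=(1,\alpha',\beta')$ with invariants $c,c'$ we have $h(v,v')=1+s+t$ with $s=\alpha/\alpha'$, $t=\beta/\beta'$ and $st=c/c'$. This vanishes exactly when $\{s,t\}=\{\omega,\omega^2\}$, that is, when $st=1$ and $s\ne1$, that is, when $c=c'$ and $v\neq v'$. So two distinct nonisotropic points are orthogonal if and only if they lie in the same one of the four sets, and these sets are the frames.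

Every nonzero vector on a nonisotropic point has $h(v,v)=1$, so a frame gives $3!\cdot3^3=162$ ordered orthonormal bases. The group $H$ acts regularly on ordered orthonormal bases, so $|H|=4\cdot162=648$. The stabilizer of $\mathcal F$ is the group of all monomial matrices. A monomial matrix whose nonzero entries have product $\pi$ multiplies $v_1v_2v_3$ by $\pi$, so it maps $\mathcal F_c$ to $\mathcal F_{\pi c}$. Hence $L$ is defined by $\pi=1$ and $|L|=162/3=54$. Finally $H/L$ is a subgroup of order $12$ of $\operatorname{Sym}(4)$, hence is $A_4$.
\end{proof}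

\subsection*{The normal structure of $H$}
Let $\Delta$ be the group of diagonal matrices of determinant $1$ in $H$; it has order $9$ and is generated by $\omega I$ and $\delta=\operatorname{diag}(1,\omega,\omega^2)$. Then $L=\Delta\rtimes\operatorname{Sym}(3)$. Let $b\colon e_1\mapsto e_2\mapsto e_3\mapsto e_1$, put $R=\Delta\langle b\rangle$, and let $T/L$ be the normal four-subgroup of $H/L$.

\begin{lemma}\label{lem:H}
$O_3(H)=R$ has order $27$, $O_{3'}(H)=1$, $|T/R|=8$ and $|H/T|=3$. The group $H$ is solvable and $\lambda_3(H)=2$.
\end{lemma}

\begin{proof}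
The subgroup $R$ has order $27$ and index $2$ in $L$. So it is the only Sylow $3$-subgroup of $L$, and $R\trianglelefteq H$. The image of $O_3(H)$ in $A_4$ is a normal $3$-subgroup, hence trivial, so $O_3(H)\le L$ and $O_3(H)=R$. The group $O_{3'}(H)$ commutes with $R$. A matrix commuting with $\delta$ is diagonal, a diagonal matrix commuting with $b$ is scalar, and the scalars form a group of order $3$; so $O_{3'}(H)=1$. The series $1<R<T<H$ has factors of orders $27$, $8$, $3$, so $H$ is solvable and $\lambda_3(H/R)=1$. By (L2), $\lambda_3(H)=2$.
\end{proof}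

\begin{proposition}\label{prop:G1}
The solvable group $G_1=V\rtimes H$ has $O_3(G_1)=1$, $\lambda_3(G_1)=2$ and $a_3(G_1)=1$.
\end{proposition}

\begin{proof}
Since $H$ acts faithfully, $C_{G_1}(V)=V$. The group $O_3(G_1)$ commutes with the normal $2$-subgroup $V$, so it is trivial, and $\lambda_3(G_1)=\lambda_3(H)=2$ by (L1). As $O_3(G_1)=1$ and $3$ divides $|G_1|$, the Sylow $3$-subgroups are not normal and $a_3(G_1)\ge1$.

Let $x=\operatorname{diag}(\omega,\omega,\omega^2)\in H$, an element of order $3$, and let $S$ be a Sylow $3$-subgroup of $G_1$ containing $P=\langle x\rangle$. The entries of $x$ have product $\omega^4=\omega\ne1$, so $x\notin L$ and in particular $x\notin R$. Since $|H/R|=24$, the group $PR/R$ is a Sylow $3$-subgroup of $H/R$, hence $3$-unique there. By Lemma~\ref{lem:layers}(2), $P$ is $3$-unique in $H$. Since $1$ is not an eigenvalue of $x$, we have $C_V(P)=0=C_V(S)$, and $P$ is $3$-unique in $G_1$ by Lemma~\ref{lem:layers}(3).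
\end{proof}

The upper $3$-series of $G_1$ is $1<V<VR<VT<G_1$, with factors of orders $2^6$, $3^3$, $2^3$, $3$. The element $x$ sits in the top factor and also does the work on $V$ that, in Lemma~\ref{lem:F}, required a separate element of the lower $p$-layer.

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:C}(ii)]
By Proposition~\ref{prop:G1} and Lemma~\ref{lem:Cp}, the solvable group $C_3\wr G_1$ has $a_3=1$ and $\lambda_3=3$. This is Theorem~\ref{thm:A}. For $p=3$ put $G_k=F\wr G_{k-1}$, $k\ge2$. By Lemma~\ref{lem:F}, $O_3(G_k)=1$, $a_3(G_k)=k$ and $\lambda_3(G_k)=k+1$, so $C_3\wr G_k$ has $a_3=k$ and $\lambda_3=k+2$.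
\end{proof}

\begin{remark}\label{rem:SL23}
The section $SL_2(3)$ predicted by Theorem~\ref{thm:B} is $H/R$. The group $R$ is nonabelian of order $27$, so $R/\Phi(R)\cong\mathbb F_3^2$. A $3'$-element of $H$ acting trivially on $R/\Phi(R)$ centralizes $R$ by (C4), so it is scalar and therefore trivial. Hence the kernel of $H$ on $R/\Phi(R)$ is a normal $3$-subgroup containing $R$, so equals $R$, and $H/R$ embeds in $GL_2(3)$, of order $48$, with index $2$. A subgroup of index $2$ contains all elements of order $3$, and these generate $SL_2(3)$, of order $24$.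
\end{remark}

\section{Uniqueness subgroups of order $p$}\label{sec:upper}

Theorem~\ref{thm:B} reduces to groups without normal $p$-subgroups.

\begin{proposition}\label{prop:main}
Let $G$ be $p$-solvable with $O_p(G)=1$, and let $\langle x\rangle$ be a $p$-unique subgroup of order $p$. If $\lambda_p(G)\ge2$, then $p=3$, $\lambda_3(G)=2$, and $G$ has a section isomorphic to $SL_2(3)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Proposition~\ref{prop:main}]
Let $P$ be $p$-unique of order $p$ in $G$ and put $G_0=G/O_p(G)$. Then $O_p(G_0)=1$, and $\lambda_p(G)\le\lambda_p(G_0)+1$ by (L1). If $P\le O_p(G)$, then $G_0$ is a $p'$-group by Corollary~\ref{cor:trivial} and $\lambda_p(G)\le1$. Otherwise the image of $P$ in $G_0$ is $p$-unique of order $p$, and the proposition gives $\lambda_p(G_0)\le1$ for $p\ne3$ and $\lambda_3(G_0)\le2$. If $\lambda_3(G)=3$, then $\lambda_3(G_0)=2$, so $SL_2(3)$ is a section of $G$. Its Sylow $2$-subgroup $Q_8$ is then a quotient $A/N$ with $A\le G$, and a Sylow $2$-subgroup of $A$ maps onto $Q_8$; so the Sylow $2$-subgroups of $G$ are nonabelian.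
\end{proof}

For the rest of the paper $G$ and $x$ are as in Proposition~\ref{prop:main}, with $\lambda_p(G)\ge2$. Let $S$ be the Sylow $p$-subgroup containing $x$, and put
\[
K=O_{p'}(G),\qquad R=S\cap O_{p'p}(G),\qquad \bar G=G/K,\qquad \hat G=G/KR .
\]
Then $R$ is a Sylow $p$-subgroup of $O_{p'p}(G)=KR$, the image $\bar R\cong R$ is $O_p(\bar G)$, and $O_{p'}(\bar G)=1=O_p(\hat G)$. In $G_1$ of Section~\ref{sec:example}, $K=V$ and, for a suitable $S$, $R$ is the group of order $27$. We have
\begin{equation}\label{eq:basic}
C_G(K)\le K,\qquad C_{\bar G}(\bar R)\le\bar R,\qquad \bar x\notin\bar R .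
\end{equation}
The first two statements are (HH). If $\bar x\in\bar R$, then $\hat G$ is a $p'$-group by Corollary~\ref{cor:trivial}, and $\lambda_p(G)\le1$.

Let $M=N_G(R)$. Then $S\le M$, and $G=KRM=KM$ by the Frattini argument. Since $[M\cap K,R]\le K\cap R=1$, the group $\bar G\cong M/(M\cap K)$ acts on $R$, and this is the conjugation action of $\bar G$ on $\bar R$. In this way $\bar G$ acts on every characteristic subgroup of $R$.

\subsection{From $K$ to modules}
Uniqueness gives $C_K(x)=C_K(S)$. To use linear algebra we replace $K$, which need not be solvable, by modules, one for each prime $r$ dividing $|K|$. They must carry an action of $R$ and of enough conjugates of $x$, and together they must still be faithful for $R$. Let $\bar{\mathbb F}_r$ be an algebraic closure of $\mathbb F_r$.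

\begin{lemma}\label{lem:modules}
For each prime $r$ dividing $|K|$ there are a subgroup $M_r$ with $S\le M_r\le M$ and a finite-dimensional $\bar{\mathbb F}_rM_r$-module $U_r$ such that:
\begin{enumerate}
\item[(a)] every conjugate of $\bar x$ in $\bar G$ is the image of an $M_r$-conjugate of $x$, and no $M_r$-conjugate of $x$ fixes a nonzero vector of $U_r$;
\item[(b)] the only element of $R$ that acts trivially on $U_r$ for all $r$ is $1$.
\end{enumerate}
\end{lemma}

\begin{proof}
By (C1) choose an $S$-invariant Sylow $r$-subgroup $K_r$ of $K$, and put $M_r=N_M(K_r)\ge S$. For $m\in M$ the Sylow subgroup $K_r^m$ is invariant under $R^m=R$, so $K_r^m=K_r^c$ with $c\in C_K(R)\le M$ by (C1), and $mc^{-1}\in M_r$. Hence $G=KM=KM_r$, so $M_r$ maps onto $\bar G$, which gives the first half of (a).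

Let $m\in M_r$ act on $V_r=K_r/\Phi(K_r)$ by $v\mapsto mvm^{-1}$. By (C3), $V_r=C_{V_r}(R)\oplus[V_r,R]$, and $[V_r,R]$ is $M_r$-invariant because $R\trianglelefteq M_r$. By Lemma~\ref{lem:layers}(3), $C_{K_r}(x)\le C_K(S)\le C_K(R)$. By (C2), $C_{V_r}(x)$ is the image of $C_{K_r}(x)$, so $C_{V_r}(x)\le C_{V_r}(R)$ and $x-1$ is invertible on $[V_r,R]$. It stays invertible on $U_r=[V_r,R]\otimes\bar{\mathbb F}_r$, and the same holds for the $M_r$-conjugates of $x$.

If $g\in R$ acts trivially on all $U_r$, it acts trivially on all $V_r$, hence on all $K_r$ by (C4), hence on $K$, which the $K_r$ generate. Then $g\in K\cap R=1$ by \eqref{eq:basic}.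
\end{proof}

An abelian $p$-group $A$ acting linearly on a space $U$ over $\bar{\mathbb F}_r$, $r\ne p$, is diagonalizable: $U$ is the direct sum of the \emph{weight spaces} $U_\chi=\{u: au=\chi(a)u\ \text{for all }a\in A\}$, where $\chi$ runs over the \emph{weights}, the homomorphisms $A\to\bar{\mathbb F}_r^\times$ with $U_\chi\ne0$. The orbit sum of Example~\ref{ex:S4} works in general.

\begin{lemma}\label{lem:F-weights}
Let $y\in GL(U)$ satisfy $y^p=1$, fix no nonzero vector, and normalize an abelian $p$-subgroup $A$ of $GL(U)$. Then $y$ maps every weight space of $A$ to itself, and so commutes with $A$.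
\end{lemma}

\begin{proof}
Since $y$ normalizes $A$, it permutes the weight spaces. If $yU_\chi\ne U_\chi$, then $U_\chi,yU_\chi,\dots,y^{p-1}U_\chi$ are distinct weight spaces, and for $0\ne u\in U_\chi$ the vector $\sum_{i=0}^{p-1}y^iu$ is nonzero and fixed by $y$, a contradiction. On each weight space $A$ acts by scalars, so $y$ commutes with $A$.
\end{proof}

The lemma depends on $y$ having order $p$. The element of order $4$ in Example~\ref{ex:S4} moves weight spaces and has no fixed vector: there the orbit sum $e_1+e_2-e_1-e_2$ vanishes. For this reason the argument below is confined to $a_p=1$.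

\subsection{Symplectic spaces from a critical subgroup}
If $R$ is abelian, Lemmas~\ref{lem:modules} and~\ref{lem:F-weights} give $[R,x]=1$, against \eqref{eq:basic}. For general $R$ we need a subgroup that is close to abelian and still detects the action of $p'$-elements. Thompson's critical subgroup \cite[Theorem 5.3.11]{Gor} is one: there is a characteristic subgroup $C$ of $R$ such that, with $Z=Z(C)$, the quotient $C/Z$ is elementary abelian and every nontrivial $p'$-automorphism of $R$ acts nontrivially on $C$.

Since $[C,C]\le Z$, the commutator map is multiplicative in each variable, $cdc^{-1}=[c,d]\,d$, and $[c,d]^p=[c^p,d]=1$ for $c,d\in C$. Let $\Lambda$ be the finite set of all weights of $Z$ on the modules $U_r$, over all $r$. For $\chi\in\Lambda$ put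
\[
D_\chi=\{c\in C:\chi([c,d])=1\ \text{for all }d\in C\}\ge Z,\qquad E_\chi=C/D_\chi .
\]
Then $E_\chi$ is an $\mathbb F_p$-space, and $\beta(cD_\chi,dD_\chi)=\chi([c,d])$ is well defined, with values in the group of $p$-th roots of unity. After identifying this group with $\mathbb F_p$, we obtain an alternating bilinear form $(\ ,\ )$ on $E_\chi$, nondegenerate by the choice of $D_\chi$. Let $\bar X$ be the normal closure of $\bar x$ in $\bar G$, the subgroup generated by the conjugates of $\bar x$.

\begin{lemma}\label{lem:sympl}
\begin{enumerate}
\item[(a)] $\bar X$ centralizes $Z$; it acts on each $E_\chi$ and preserves the form.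
\item[(b)] A $p'$-element of $\bar X$ that acts trivially on every $\mathbb F_p\bar X$-composition factor of every $E_\chi$ is trivial.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:F-weights}, applied to $x$ and the image of $Z$ in $GL(U_r)$, the group $[Z,x]\le R$ acts trivially on every $U_r$. So $[Z,x]=1$ by Lemma~\ref{lem:modules}(b). The centralizer of $Z$ in $\bar G$ is normal and contains $\bar x$, so it contains $\bar X$. For $g\in\bar X$ we get $[c^g,d^g]=[c,d]^g=[c,d]$, so $g$ preserves $D_\chi$ and the form.

(b) First, $\bigcap_\chi D_\chi=Z$: if $c$ lies in every $D_\chi$, each $[c,d]\in Z$ is killed by all weights, acts trivially on all $U_r$, and is trivial by Lemma~\ref{lem:modules}(b). Now let $y$ be as in (b). By (C2), applied along a composition series, $y$ acts trivially on each $E_\chi$. So $[C,y]\le\bigcap_\chi D_\chi=Z$. As $y$ centralizes $Z$, (C2) shows that $y$ centralizes $C$, and therefore $R$, since $C$ is critical. By \eqref{eq:basic} the $p'$-element $y$ lies in $\bar R$, so $y=1$.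
\end{proof}

\subsection{The eigenvalue count}
How far from trivial can a conjugate of $\bar x$ be on $E_\chi$? The idea is to compute in two ways the fixed space of $x$, acting by conjugation on the matrix algebra spanned by $C$. Since $x$ avoids the eigenvalue $1$, it has at most $p-1$ eigenvalues, so this space is large; since $x$ permutes a basis indexed by $E_\chi$ up to scalars, the space is small unless $x$ fixes much of $E_\chi$.

\begin{example}\label{ex:count}
In $G_1$ the group $R$ itself has the properties required of $C$. Its center $Z$ is the group of scalars, and $E=R/Z\cong\mathbb F_3^2$ has the images of $\delta$ and $b$ as a basis. The matrices $I,\delta,\delta^2$ span the diagonal matrices, so the nine matrices $\delta^ib^j$ form a basis of the algebra of $3\times3$ matrices over $\mathbb F_4$. The element $x=\operatorname{diag}(x_1,x_2,x_3)=\operatorname{diag}(\omega,\omega,\omega^2)$ commutes with $\delta$, and $b^{-1}xbx^{-1}=\operatorname{diag}(x_2/x_1,x_3/x_2,x_1/x_3)=\delta$, so $xbx^{-1}=b\delta$. Thus $x$ acts on $E$ by $(i,j)\mapsto(i+j,j)$, and $x-1$ has rank $1$. Conjugation by $x$ fixes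 the three lines $\langle\delta^i\rangle$ and permutes the other six lines $\langle\delta^ib^j\rangle$ in two orbits of length $3$, so its fixed space has dimension at most $3+2=5$. The eigenvalues of $x$ have multiplicities $2$ and $1$, so the fixed space has dimension $2^2+1^2=5$. The count is exact. For $p=2$ there is no such room: an involution without fixed vectors acts as $-1$ and commutes with everything.
\end{example}

\begin{lemma}\label{lem:count}
Let $\bar y$ be a conjugate of $\bar x$ in $\bar G$, let $\chi\in\Lambda$, and let $d$ be the rank of $\bar y-1$ on $E=E_\chi$. Then $p^d\le(p-1)^2$. Hence $d=0$ if $p=2$, and $d\le1$ if $p$ is odd.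
\end{lemma}

\begin{proof}
Let $\chi$ be a weight on $U_r$ with weight space $U_\chi$, and lift $\bar y$ to an $M_r$-conjugate $y$ of $x$ by Lemma~\ref{lem:modules}(a). Both $C$ and $y$ centralize $Z$, so they preserve $U_\chi$.

\emph{Making $D=D_\chi$ scalar.} The group $[D,C]\le Z$ is killed by $\chi$, so the image of $D$ in $GL(U_\chi)$ is an abelian $p$-group commuting with the image of $C$; it is normalized by $y$. Let $U'$ be one of its weight spaces in $U_\chi$. Then $U'$ is invariant under $C$, and under $y$ by Lemma~\ref{lem:F-weights}, and $D$ acts on $U'$ by scalars.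

\emph{The algebra.} For $e\in E$ let $c_e\in GL(U')$ be the action of a representative of $e$ in $C$, with $c_0=1$. The line $\langle c_e\rangle$ does not depend on the representative, $c_ec_f\in\langle c_{e+f}\rangle$, and
\[
c_fc_ec_f^{-1}=\beta(f,e)\,c_e .
\]
So $c_e$ is a common eigenvector of the conjugations by the $c_f$, with eigenvalue function $\beta(\,\cdot\,,e)$. By nondegeneracy these functions are distinct, so the $c_e$ are linearly independent. Their span $\mathcal A$ is an algebra of dimension $|E|=p^{2n}$, where $\dim E=2n$, and the lines $\langle c_e\rangle$ are the common eigenspaces in $\mathcal A$. A nonzero two-sided ideal is invariant under these conjugations, so it is a sum of such lines and contains some $c_e$, which is invertible in $\mathcal A$. Thus $\mathcal A$ is simple. By Wedderburn's theorem, over the algebraically closed field $\bar{\mathbb F}_r$ we have $\mathcal A\cong\operatorname{End}(W)$ with $\dim W=p^n$. Every $\mathcal A$-module is a direct sum of copies of $W$, so $U'=W\otimes W'$ with $\mathcal A=\operatorname{End}(W)\otimes1$, and the centralizer of $\mathcal A$ in $\operatorname{End}(U')$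 is $1\otimes\operatorname{End}(W')$.

\emph{Factoring $y$.} Since $yc_ey^{-1}\in\langle c_{\bar ye}\rangle$, conjugation by $y$ is an automorphism of $\mathcal A$. By the Skolem--Noether theorem it is conjugation by $g\otimes1$ for some $g\in GL(W)$. Then $(g\otimes1)^{-1}y$ centralizes $\mathcal A$, so $y=g\otimes\tau$ on $U'$ with $\tau\in GL(W')$. From $g^p\otimes\tau^p=1$ we see that $g^p$ is a scalar $s$ and $\tau^p=s^{-1}$; moving a $p$-th root of $s$ from $g$ to $\tau$, we may assume $g^p=1=\tau^p$. If $\zeta$ is an eigenvalue of $\tau$, replace $(g,\tau)$ by $(\zeta g,\zeta^{-1}\tau)$. Now $\tau w'=w'$ for some $w'\ne0$. If $gw=w$, then $y$ fixes $w\otimes w'$, so $w=0$. Thus $g$ is diagonalizable, and its eigenvalues are among the $p-1$ nontrivial $p$-th roots of unity, with multiplicities $m_1,\dots,m_{p-1}$ of sum $p^n$.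

\emph{The two counts.} Let $\mathcal A^y$ be the fixed space of conjugation by $y$ on $\mathcal A$. It is the centralizer of $g$ in $\operatorname{End}(W)$, so by the Cauchy--Schwarz inequality
\[
\dim\mathcal A^y=\sum_{j=1}^{p-1}m_j^2\ \ge\ \frac{p^{2n}}{p-1}.
\]
On the other hand, $y$ permutes the lines $\langle c_e\rangle$ as $\bar y$ permutes $E$: it fixes $p^{2n-d}$ of them, and the other orbits have length $p$. A fixed element in the span of one orbit is determined by its component on one line, so each orbit contributes at most $1$ to $\dim\mathcal A^y$. Dividing by $p^{2n}$,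
\[
\frac1{p-1}\ \le\ p^{-d}+\frac{1-p^{-d}}{p}\ =\ \frac1p+\frac{p-1}{p}\,p^{-d}.
\]
Since $\frac1{p-1}-\frac1p=\frac1{p(p-1)}$, this says $p^d\le(p-1)^2$.
\end{proof}

\subsection{Transvections and the case $p\ne3$}
A \emph{transvection} of an $\mathbb F_p$-space $V$ is a map $t=1+u$ with $\operatorname{rank}u=1$ and $u^2=0$. Thus $u(v)=\varphi(v)a$ for a vector $a\ne0$ and a linear form $\varphi\ne0$ with $\varphi(a)=0$; the line $\langle a\rangle$ is the \emph{center} of $t$. A transvection has order $p$ and determinant $1$.

An isometry $t$ of a symplectic space with $\operatorname{rank}(t-1)=1$ is a transvection of the form $v\mapsto v+\alpha(v,a)a$ with $\alpha\ne0$. Indeed, write $t(v)=v+\varphi(v)a$; expanding $(tv,tw)=(v,w)$ gives $\varphi(v)(w,a)=\varphi(w)(v,a)$, and we choose $w$ with $(w,a)=1$. By Lemma~\ref{lem:count}, every conjugate of $\bar x$ acts on $E_\chi$ trivially or as such a transvection.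

\begin{lemma}\label{lem:pair}
Let $t_i=1+u_i$, $u_i(v)=\varphi_i(v)a_i$ $(i=1,2)$ be transvections of an $\mathbb F_p$-space $V$ with $\varphi_1(a_2)\ne0\ne\varphi_2(a_1)$. Then $\Pi=\langle a_1,a_2\rangle$ is a plane, $V=\Pi\oplus(\ker\varphi_1\cap\ker\varphi_2)$, and $J=\langle t_1,t_2\rangle$ acts as $SL(\Pi)$ on the first summand and trivially on the second. In particular $J\cong SL_2(p)$.
\end{lemma}

\begin{proof}
The matrix $(\varphi_i(a_j))$ has zero diagonal and nonzero entries off it, so it is invertible. Hence $a_1,a_2$ are independent and $(\varphi_1,\varphi_2)$ maps $\Pi$ isomorphically onto $\mathbb F_p^2$, which gives the decomposition. In the basis $a_1,a_2$ the maps $t_1,t_2$ are nontrivial upper and lower unitriangular matrices. Over the prime field their powers are all such matrices, and these generate $SL_2(p)$ by row reduction.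
\end{proof}

\begin{lemma}\label{lem:p3}
We have $p=3$, and $G$ has a section isomorphic to $SL_2(3)$.
\end{lemma}

\begin{proof}
The normal subgroup $\bar X$ is not a $p$-group, since otherwise $\bar x\in O_p(\bar G)=\bar R$. So $\bar X$ contains an element of prime order $q\ne p$, which by Lemma~\ref{lem:sympl}(b) acts nontrivially on some $E=E_\chi$. The image $X_E$ of $\bar X$ in $GL(E)$ is therefore not a $p$-group. It is a section of $G$, generated by the images of the conjugates of $\bar x$. If $p=2$ these images are trivial by Lemma~\ref{lem:count}, a contradiction. So $p$ is odd, and $X_E$ is generated by transvections $v\mapsto v+\alpha_i(v,a_i)a_i$. If $(a_1,a_2)=0$, the product of two of them in either order is $v\mapsto v+\alpha_1(v,a_1)a_1+\alpha_2(v,a_2)a_2$. If this happened for all pairs, $X_E$ would be an abelian group generated by elements of order $p$, hence a $p$-group. So $(a_1,a_2)\ne0$ for some pair, and $X_E$ contains $SL_2(p)$ by Lemma~\ref{lem:pair}. For $p\ge5$ the group $PSL_2(p)$ is simple, nonabelian and of order divisible by $p$, so it is not $p$-solvable and cannot be a section of $G$.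 Hence $p=3$.
\end{proof}

The count alone allows $d=1$ for every odd $p$, since $p\le(p-1)^2$; the primes $p\ge5$ are removed only by $p$-solvability.

\subsection{Transvection groups over $\mathbb F_3$}
It remains to bound the length for $p=3$. We must rule out that the transvections generate a $3$-solvable group of large $3$-length. On an irreducible module they generate only $SL_2(3)$. Recall that $SL_2(3)$ has order $24$ and a normal Sylow $2$-subgroup $Q_8$ whose central involution is $-1$, and that it permutes the four lines of $\mathbb F_3^2$ transitively.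

\begin{lemma}\label{lem:transv}
Let $V$ be a finite-dimensional $\mathbb F_3$-space and let $1\ne Y\le GL(V)$ be irreducible, $3$-solvable and generated by transvections. Then $\dim V=2$ and $Y=SL(V)$.
\end{lemma}

\begin{proof}
The fixed space of $O_3(Y)$ is nonzero in characteristic $3$ and $Y$-invariant, so it is $V$ and $O_3(Y)=1$. Let $N=O_{3'}(Y)$; then $C_Y(N)\le N$ by (HH). Let $t$ be one of the generating transvections. It has order $3$, so it does not centralize $N$, and the set $t^N$ of its $N$-conjugates has at least two elements. We work in $N\langle t\rangle$, whose Sylow $3$-subgroups have order $3$; this forces any two elements of $t^N$ into the position of Lemma~\ref{lem:pair}. Write $t_i=1+u_i\in t^N$ with $u_i(v)=\varphi_i(v)a_i$.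

\emph{Claim: if $t_1,t_2\in t^N$ and $\varphi_1(a_2)=0$, then $t_1=t_2$.} Here $u_1u_2=u_1^2=u_2^2=0$, so every product of three factors $u_i$ vanishes. The span $\mathcal N$ of $u_1,u_2,u_2u_1$ is a nilpotent algebra, and $1+\mathcal N$ is a $3$-group containing $t_1,t_2$. So $\langle t_1,t_2\rangle$ is a $3$-subgroup of $N\langle t\rangle$, and $t_2\in\langle t_1\rangle$. Both elements lie in the coset $tN$, so $t_1^{-1}t_2\in\langle t_1\rangle\cap N=1$.

\emph{An $N$-invariant plane.} Choose $t_1\ne t_2$ in $t^N$. By the claim, used in both orders, Lemma~\ref{lem:pair} applies; let $\Pi$ and $J\cong SL_2(3)$ be as there, and let $V'$ be the second summand. As $J\le N\langle t\rangle$, the normal $3'$-subgroup $Q=J\cap N$ has index $3$ in $J$, so $Q\cong Q_8$ and $J=Q\langle t_1\rangle$. Since $J$ is transitive on the lines of $\Pi$ and $t_1$ fixes $\langle a_1\rangle$, the group $Q$ is transitive on them too. Hence every line of $\Pi$ is the center of a $Q$-conjugate of $t_1$, which lies in $t^N$. Let $t_3\in t^N$. The form $\varphi_3$ vanishes on some line of the plane $\Pi$, and this line is the center of some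 $t'\in t^N$. By the claim $t_3=t'$, so $a_3\in\Pi$. Thus $\Pi$ is the span of the centers of all elements of $t^N$, which $N$ permutes. So $\Pi$ is $N$-invariant, and it is irreducible for $N$ because $Q\le N$ fixes no line.

\emph{$V=\Pi$.} By Clifford's theorem, $V$ is a semisimple $N$-module, the direct sum of its homogeneous components (the sums of all submodules isomorphic to a given irreducible one), and $Y$ permutes these transitively. Suppose a generating transvection $s$ moves a component $V_1$. Then $V_1,sV_1,s^2V_1$ are distinct components, and for $0\ne v\in V_1$ the vectors $(s-1)v=sv-v$ and $(s-1)sv=s^2v-sv$ are independent, contradicting $\operatorname{rank}(s-1)=1$. So $Y$ fixes every component, there is only one, and $V$ is a direct sum of $N$-modules isomorphic to $\Pi$. The central involution of $Q$ lies in $N$ and is $-1$ on $\Pi$, hence on $V$; it is also the identity on $V'$. So $V'=0$ and $V=\Pi$. Finally $SL(V)=J\le Y\le SL(V)$.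
\end{proof}

\subsection{The length for $p=3$}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
By Lemma~\ref{lem:p3}, $p=3$ and $SL_2(3)$ is a section of $G$. We show $\lambda_3(G)\le2$ by proving that $x$ already lies in the second $3$-layer of $G$.

Let $V$ be an $\mathbb F_3\bar X$-composition factor of some $E_\chi$. A conjugate of $\bar x$ acts on $E_\chi$ as $1+u$ with $\operatorname{rank}u\le1$ and $u^2=0$, and both properties pass to $V$. So the image of $\bar X$ in $GL(V)$ is trivial or satisfies the hypotheses of Lemma~\ref{lem:transv}, in which case it is $SL_2(3)$. Let $J_0$ be the kernel of the action of $\bar X$ on the direct sum of the composition factors of all $E_\chi$, $\chi\in\Lambda$. Then $\bar X/J_0$ embeds in a direct product of copies of $SL_2(3)$. By Lemma~\ref{lem:sympl}(b), $J_0$ has no nontrivial $3'$-element, so it is a normal $3$-subgroup of $\bar X$. Since $O_3(\bar X)$ is characteristic in $\bar X\trianglelefteq\bar G$, we get $J_0\le O_3(\bar X)\le O_3(\bar G)=\bar R$.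

Therefore the image $\hat X\cong\bar X/(\bar X\cap\bar R)$ of $\bar X$ in $\hat G$ is a quotient of $\bar X/J_0$. A direct product of copies of $SL_2(3)$ has a normal $2$-subgroup whose quotient is a $3$-group, and this property passes to subgroups and quotients. So $\hat X/O_{3'}(\hat X)$ is a $3$-group. As $\hat X\trianglelefteq\hat G$, we have $O_{3'}(\hat X)\le O_{3'}(\hat G)$, the image of $\hat X$ in $\hat G/O_{3'}(\hat G)$ is a normal $3$-subgroup, and $\hat x\in\hat X\le O_{3'3}(\hat G)$. The subgroup $\langle\hat x\rangle$ is $3$-unique in $\hat G$ by Lemma~\ref{lem:layers}(1), so $\hat G/O_{3'3}(\hat G)$ is a $3'$-group by Corollary~\ref{cor:trivial}. Hence $\lambda_3(\hat G)\le1$, and $\lambda_3(G)=\lambda_3(\bar G)\le\lambda_3(\hat G)+1\le2$ by (L1).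
\end{proof}

\begin{thebibliography}{9}

\bibitem{Gor}
Gorenstein, \emph{Finite Groups}.

\bibitem{JMCA}
\emph{Journal of Mathematical \& Computer Applications},
\texttt{https://www.\allowbreak onlinescientificresearch.com/\allowbreak articles/\allowbreak the-strong-sylow-theorem-\allowbreak for-the-prime-p-\allowbreak in-simple-locally-\allowbreak finite-groups.pdf}

\end{thebibliography}
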